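# Infinitely many intertwines of a matroid with a uniform matroid

All matroids are finite. For a set $B$ and elements $b,e$ we write $B-b+e$ for $(B\setminus\{b\})\cup\{e\}$. The rank of $M$ is $r(M)$, its nullity is $r^*(M)=|E|-r(M)=r(M^*)$, and closure is $\mathrm{cl}$.

## 1. Matroids whose missing bases sit at the vertices of a cube

Fix integers $2\le\rho\le h$ and $m\ge 1$. Take a set $H$ with $h$ elements and $m$ pairs $L_i=\{x_i,y_i\}$, which we call *legs*, all disjoint from each other and from $H$. Put
$$E=H\cup L_1\cup\dots\cup L_m,\qquad R=\rho+m-1 .$$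
For $B\subseteq E$ let $p(B)$ be the number of legs contained in $B$ ("full" legs) and $z(B)$ the number of legs disjoint from $B$ ("missed" legs). Let
$$\mathcal B=\{B\subseteq E:\ |B|=R,\ p(B)\le 1,\ z(B)\le 1\}.$$
Since $B$ has $m+p(B)-z(B)$ elements in the legs, every $R$-set satisfies
$$|B\cap H|=\rho-1+z(B)-p(B). \tag{1}$$

For a vertex $S\in\{0,1\}^m$ of the $m$-cube let $L(S)=\{x_i:S_i=0\}\cup\{y_i:S_i=1\}$. For $A\subseteq H$ with $|A|=\rho-1$ put $[A,S]=A\cup L(S)$. By (1), these are exactly the $R$-sets with $p=z=0$. Two of them satisfy $|[A,S]\cap[A',S']|=|A\cap A'|+m-\mathrm{dist}(S,S')$, where $\mathrm{dist}$ is the Hamming distance.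

**Definition.** A set $T$ of sets $[A,S]$ is *admissible* if no two members meet in exactly $R-1$ elements. Equivalently, $T$ contains no two members $[A,S],[A',S']$ with either $A=A'$ and $\mathrm{dist}(S,S')=1$, or $S=S'$ and $|A\cap A'|=\rho-2$.

For admissible $T$, let $M(T)$ be the matroid whose bases are the members of $\mathcal B\setminus T$. That it is a matroid is Lemma 1 below.

**Example.** Let $\rho=h=2$, $H=\{\alpha_0,\alpha_1\}$, and write $[\alpha,S]$ for $[\{\alpha\},S]$. For $m=1$ we have $R=2$, all six pairs lie in $\mathcal B$, and $M(\emptyset)=U_{2,4}$. For $m=2$ we have $R=3$, and a 3-set in a union of three pairs $H,L_1,L_2$ contains at most one of them, so $M(\emptyset)=U_{3,6}$. Take $T=\{[\alpha_{|S|\bmod 2},S]\}$, where $|S|$ is the weight of $S$: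
$$\{\alpha_0,x_1,x_2\},\quad\{\alpha_0,y_1,y_2\},\quad\{\alpha_1,y_1,x_2\},\quad\{\alpha_1,x_1,y_2\}.$$
Any two meet in one element, so $T$ is admissible. In $M(T)$ these are four 3-point lines, any two meeting in a point, and the six intersection points are the six elements. This is $M(K_4)$: label each point by the pair of lines through it, and send the pair $\{i,j\}$ to the complementary edge of $K_4$; then line $i$ becomes the triangle avoiding vertex $i$.

Here is what the construction is for. Think of a dense pattern $T$ on the cube, and call a member of the pattern that we leave out of $T$ a *hole*: a hole is a set turned back into a basis. We shall make one minor, $U$, depend on a hole at the vertex $0\cdots0$, and another minor, $M_1$, depend on a hole at the opposite vertex $1\cdots1$. Any deletion or contraction of a leg element destroys one of these two holes. So a minimal minor that still has both minors must keep all $2m$ leg elements, and $m$ is ours to choose.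

## 2. Intertwines and the classification

**Definition.** A matroid $M$ is an *intertwine* of $M_1$ and $M_2$ if $M$ has minors isomorphic to $M_1$ and to $M_2$, and no proper minor of $M$ has both an $M_1$-minor and an $M_2$-minor. In other words, $M$ is minor-minimal among the matroids that have both minors. Intertwines are counted up to isomorphism.

**Example.** A matroid has a $U_{1,1}$-minor iff its rank is at least 1, and a $U_{0,1}$-minor iff its nullity is at least 1. If the rank is at least 2, contracting a non-loop lowers the rank by 1 and keeps the nullity; dually for nullity at least 2. So the intertwines of $U_{1,1}$ and $U_{0,1}$ are the matroids of rank 1 and nullity 1: they are $U_{1,2}$ and $U_{1,1}\oplus U_{0,1}$.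

Two matroids can have infinitely many intertwines (Vertigan). The problem, taken from "A Construction of Infinite Sets of Intertwines for Pairs of Matroids", asks whether this can happen when one of the two is uniform. The answer is yes, and the uniform matroids for which it happens can be listed.

**Main Theorem.** Let $0\le r\le n$, $n\ge1$. There is a matroid $M_1$ such that $M_1$ and $U_{r,n}$ have infinitely many non-isomorphic intertwines if and only if $2\le r\le n-2$.

It is the union of three statements.

**Theorem 1.** If $2\le r\le n-2$ and $n\ge5$, some $M_1$ has infinitely many intertwines with $U_{r,n}$.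

**Theorem 2.** If $r\in\{0,1,n-1,n\}$, every $M_1$ has only finitely many intertwines with $U_{r,n}$.

**Theorem 3.** Some binary matroid has infinitely many intertwines with $U_{2,4}$.

Indeed $2\le r\le n-2$ forces $n\ge4$, with $r=2$ if $n=4$; and if it fails, then $r\in\{0,1,n-1,n\}$.

We use the following facts throughout. First, $N$ is an intertwine of $M_1,M_2$ iff $N^*$ is one of $M_1^*,M_2^*$, and $U_{r,n}^*=U_{n-r,n}$. Second, every minor of $M$ can be written $M/C\backslash D$ with $C$ independent and $D$ coindependent (Oxley, *Matroid Theory*, Lemma 3.3.2). We always write minors this way, with $W=E\setminus(C\cup D)$. Since $D$ is coindependent, $E\setminus D$ has full rank, and $C$ extends to a basis inside it. Hence $r(M/C\backslash D)=r(M)-|C|$, the nullity is $r^*(M)-|D|$, and the bases of $M/C\backslash D$ are the sets $B\setminus C$ where $B$ is a basis of $M$ with $C\subseteq B$ and $B\cap D=\emptyset$. Conversely, if some basis contains $C$ and avoids $D$, then $C$ is independent and $D$ coindependent. *Codependent* means dependent in the dual, that is,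 meeting every basis. *Simple and cosimple* means having no circuits or cocircuits of size at most 2.

## 3. Rank or nullity at most one: finitely many intertwines

**The smallest case.** Take $U_{0,1}$ and $M_1=U_{j,j}$. A matroid with both minors has rank at least $j$ and nullity at least 1, and as in the example of Section 2 the minimal ones have rank exactly $j$ and nullity 1. Conversely, let $M$ have rank $j$ and nullity 1. It has both minors, and a proper minor with a $U_{j,j}$-minor has $j$ elements and rank $j$, so nullity 0. Hence the intertwines are the matroids of rank $j$ and nullity 1: one circuit of size $i$ and $j+1-i$ coloops, $1\le i\le j+1$. There are exactly $j+1$ of them.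

**Proof of Theorem 2.** By duality it suffices to treat $U_{0,n}$ and $U_{n-1,n}$ with $n\ge 1$. Let $M$ be an intertwine, $M/C\backslash D\cong M_1$, and $E_1=E\setminus(C\cup D)$, so $|E_1|=|E(M_1)|$. In both cases we bound $|E|$ in terms of $M_1$ and $n$. There are finitely many matroids of bounded size.

**Step 1: $U_{0,n}$.** We show $|E|\le|E_1|+n$. A matroid has a $U_{0,n}$-minor iff its nullity is at least $n$: contract a basis and delete surplus loops; conversely nullity does not increase under minors. If $e\in C$, then $e$ is not a loop, so $M/e$ has nullity $r^*(M)$ and still has an $M_1$-minor, contradicting minimality. So $C=\emptyset$. If $e\in D$, then $M\backslash e$ has an $M_1$-minor, so by minimality its nullity is less than $n$; as $e$ is not a coloop, $r^*(M\backslash e)=r^*(M)-1$, so $r^*(M)=n$. Then $|D|=n-r^*(M_1)\le n$. In every case $|E|\le|E_1|+n$.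

**Step 2: $U_{n-1,n}$ as a statement about long circuits.** This step translates the minor into circuits. If $M$ has a circuit $Z$ with $|Z|\ge n$, restrict to $Z$ and contract $|Z|-n$ of its elements to get $U_{n-1,n}$. Conversely, a circuit of $M/C$ has the form $Z\setminus C$ for a circuit $Z$ of $M$, so a $U_{n-1,n}$-minor of $M$ gives a circuit with at least $n$ elements.

**Step 3: circuits of $M$ are short.** We show that every circuit of $M$ has at most $N:=\max(2n-1,\,r(M_1)+1)$ elements. Let $Z$ be a circuit with $|Z|\ge2n$, and suppose there is $e\in C$. Then $M/e$ has an $M_1$-minor. We find a circuit of $M/e$ with at least $n$ elements, which contradicts minimality.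

- If $e\in Z$, then $Z-e$ is a circuit of $M/e$ with at least $2n-1\ge n$ elements.
- If $e\notin \mathrm{cl}(Z)$, then $r_{M/e}(Y)=r(Y\cup e)-1=r(Y)$ for all $Y\subseteq Z$, so $Z$ is a circuit of $M/e$.
- If $e\in\mathrm{cl}(Z)\setminus Z$: as $e$ is not a loop, $K=(M/e)|Z$ has rank $|Z|-2$, so nullity 2. It has no coloops, because for $z\in Z$ we have $z\in\mathrm{cl}_M(Z-z)\subseteq\mathrm{cl}_M((Z-z)\cup e)$, so $z\in\mathrm{cl}_{M/e}(Z-z)$. Hence $K^*$ has rank 2 and no loops. Circuits of $K$ are cocircuits of $K^*$, that is, complements of hyperplanes of $K^*$, and these hyperplanes are the parallel classes of $K^*$. There are at least two classes, so the smallest has at most $|Z|/2$ elements, and its complement is a circuit of $M/e$ with at least $|Z|/2\ge n$ elements.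

So $C=\emptyset$, $r(M)=r(M_1)$, and $|Z|\le r(M)+1=r(M_1)+1\le N$. A circuit with fewer than $2n$ elements also obeys the bound.

**Step 4: bounding $|E|$.** Let $Z$ be a circuit with $|Z|\ge n$. If $e\in D\setminus Z$, then $M\backslash e$ keeps $Z$ and an $M_1$-minor, contradicting minimality. So $D\subseteq Z$, $|D|\le N$, and $r^*(M)=r^*(M_1)+|D|\le r^*(M_1)+N$. Every coloop of $M$ lies in $E_1$: a coloop $e\in C\cup D$ is not in $Z$, and $M/e=M\backslash e$ would have an $M_1$-minor and the circuit $Z$. Fix a basis. An element that lies in none of the $r^*(M)$ fundamental circuits is a coloop, and each fundamental circuit has at most $N$ elements. So $|E|\le|E_1|+N\,(r^*(M_1)+N)$. $\square$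

## 4. Basic properties of $M(T)$

**Lemma 1.** Let $T$ be admissible.

(a) $\mathcal B$ is the set of bases of a matroid $M(\emptyset)$. A set $I$ with $|I|\le R$ is independent in it iff $p(I)\le1$ and $|I\cap H|+p(I)\le\rho$.

(b) $\mathcal B\setminus T$ is the set of bases of a matroid $M(T)$.

(c) For $|I|<R$, $I$ is independent in $M(T)$ iff it is independent in $M(\emptyset)$.

(d) $M(T)^*$ is the matroid of the same kind with the same $H$ and legs, with $\rho^*=h+2-\rho$ and $T^*=\{E\setminus B:B\in T\}$.

*Proof.* **(a)** We represent the matroid by vectors and truncate. In $\mathbb R^\rho$ take vectors $t$ and $v_e$ ($e\in H$) such that any $\rho$ of these $h+1$ vectors are independent (points on the moment curve). In $\mathbb R^\rho\oplus\langle u_1,\dots,u_m\rangle$ represent $e\in H$ by $v_e$, $x_i$ by $u_i$, and $y_i$ by $u_i+t$. Let $I\subseteq E$ meet exactly $\tau$ legs. One chosen element from each of these legs gives vectors that are independent modulo $\mathbb R^\rho$; the second element of a full leg differs from the first by $\pm t$. So $\dim\mathrm{span}(I)=\tau+\dim U$,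 where $U$ is spanned by the $v_e$ with $e\in I\cap H$, together with $t$ if $p(I)\ge1$. Since $|I|=\tau+p(I)+|I\cap H|$, the set $I$ is independent iff $\dim U=p(I)+|I\cap H|$. As $U$ is spanned by $|I\cap H|$ vectors, plus one if $p(I)\ge1$, and these vectors are generic in $\mathbb R^\rho$, this holds iff $p(I)\le 1$ and $|I\cap H|+p(I)\le\rho$. The rank is $\rho+m$, as $h\ge\rho$. Truncate to rank $R=\rho+m-1$. For $|B|=R$, (1) gives $|B\cap H|+p(B)=\rho-1+z(B)$, so $B$ is independent iff $p(B)\le1$ and $z(B)\le 1$.

**(b)** We remove bases one at a time, using this fact: *if $B$ is a basis of a matroid, neither empty nor the whole ground set, and $B-b+e$ is a basis for all $b\in B$ and $e\notin B$, then removing $B$ from the bases leaves a matroid.* Some basis remains. Let $B_1,B_2\ne B$ be bases, $e\in B_1\setminus B_2$, and choose $f\in B_2\setminus B_1$ with $B_1-e+f$ a basis. Suppose $B_1-e+f=B$. Then $B_2\setminus B_1\ne\{f\}$, since otherwise $B_2=B_1-e+f=B$. Take $f'\in B_2\setminus B_1$ with $f'\ne f$. Then $f'\notin B$, and $B_1-e+f'=B-f+f'$ is a basis different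 from $B$. So exchange survives.

Now let $B=[A,S]\in T$, $b\in B$, $e\notin B$. As $p(B)=z(B)=0$, one exchange makes at most one leg full and at most one leg missed, so $B-b+e\in\mathcal B$. It meets $B$ in $R-1$ elements, so by admissibility it is not in $T$. Hence it is still a basis however many members of $T$ have already been removed, and the fact applies each time.

**(c)** One direction is clear. Let $I\subseteq B\in\mathcal B$, $|I|<R$. If $B\in T$, replace $B$ by $B-b+e$ with $b\in B\setminus I$ and $e\notin B$; this contains $I$ and lies in $\mathcal B\setminus T$, as just shown.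

**(d)** Complementation interchanges $p$ and $z$; $|E|-R=h+2m-\rho-m+1=\rho^*+m-1$; and two $R$-sets meet in all but one of their elements iff their complements do. Also $2\le\rho^*\le h$. $\square$

**Small dependent sets.** Write $R^*=\rho^*+m-1$.

- (S1) If $R\ge5$, $M(T)$ has no circuit of size at most 2, and every dependent 3-set lies inside $H$.
- (S2) If $R\ge5$ and $\rho\ge3$, every dependent 4-set is a union of two legs or lies inside $H$.
- (S3) If $R^*\ge5$, the same statements hold in the dual, with $\rho^*$ in place of $\rho$.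

For (S1) and (S2), all sets have fewer than $R$ elements, so by Lemma 1(a),(c) only the inequalities matter. If $|I|\le2$, then $p(I)\le1$ and $|I\cap H|+p(I)\le2\le\rho$. If $|I|=3$ and $I\not\subseteq H$, then $p(I)\le1$ and $|I\cap H|+p(I)\le 2$. If $|I|=4$, $I\not\subseteq H$ and $p(I)\le1$, then $|I\cap H|+p(I)\le3\le\rho$; and $p(I)=2$ means that $I$ is a union of two legs. (S3) is Lemma 1(d). If $m\ge4$, then $R,R^*\ge5$, so $M(T)$ is simple and cosimple; in particular it has no loops or coloops.

**Face minors.** Let $C\cup D$ be a union of $m-s$ legs ($s\ge1$), each with one element in $C$ and one in $D$. If $C\subseteq B$ and $B\cap D=\emptyset$, these legs are neither full nor missed in $B$. So $M(T)/C\backslash D=M(T')$ on the remaining $s$ legs, where $T'=\{B\setminus C:B\in T,\ C\subseteq B,\ B\cap D=\emptyset\}$, which is again admissible. We call this an *$s$-face minor*: the vertices $S$ with $C\subseteq L(S)$ form an $s$-dimensional face of the cube.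

**Example.** In the $M(K_4)$ of Section 1, contract $y_2$ and delete $x_2$. The face is $S_2=1$, and $T'$ consists of $\{\alpha_1,x_1\}$ and $\{\alpha_0,y_1\}$. Indeed the two lines through $y_2$ become two parallel pairs.

## 5. Two opposite holes, and a first choice that fails

**Lemma 2.** Let $X=[A,0\cdots0]$, $Z=[A',1\cdots1]$, $X,Z\notin T$, $T\cup\{X,Z\}$ admissible, $m\ge4$. Suppose $M(T)$ has both an $M_1$- and a $U$-minor, $M(T\cup\{Z\})$ has no $M_1$-minor, and $M(T\cup\{X\})$ has no $U$-minor. Then $M_1$ and $U$ have an intertwine with at least $2m$ elements.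

*Proof.* None of these matroids has loops or coloops. Contracting $e$ keeps exactly the bases containing $e$, and deleting $e$ those avoiding $e$. Since $x_i\notin Z\ni y_i$,
$$M(T)/x_i=M(T\cup\{Z\})/x_i,\qquad M(T)\backslash y_i=M(T\cup\{Z\})\backslash y_i,$$
and these have no $M_1$-minor. Since $x_i\in X\not\ni y_i$,
$$M(T)\backslash x_i=M(T\cup\{X\})\backslash x_i,\qquad M(T)/y_i=M(T\cup\{X\})/y_i,$$
and these have no $U$-minor. So a minor of $M(T)$ whose ground set omits a leg element lacks one of the two minors. A minimal minor of $M(T)$ having both is an intertwine, and contains all $2m$ leg elements. $\square$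

To use Lemma 2 for large $m$ we need a *fixed* $M_1$. Write $0,1$ for the constant vectors, $e_i$ for unit vectors, and add coordinates mod 2.

**A natural first choice, for $U=U_{2,n}$.** Take $\rho=2$, $h=n-3$, $m$ even, $\alpha_0\neq\alpha_1$ in $H$, and the parity pattern $T^c=\{[\alpha_{|S|\bmod 2},S]\}$, which is admissible because adjacent vertices carry different elements. Contract $C=\{x_2,\dots,x_m\}$ and delete $D=\{y_3,\dots,y_m\}$. We shall see in Section 7 that the only members of $T^c$ that stop this minor from being $U_{2,n}$ are $[\alpha_0,0]$ and $[\alpha_1,e_1]$. So we leave $[\alpha_1,e_1]$ out of $T^c$ for good and let $X=[\alpha_0,0]$ be the switch for $U$. At the opposite corner we let $Z=[\alpha_0,1]$ be the switch for $M_1$, where $M_1$ is an $s$-face minor around the vertex $1$: a full parity pattern with one hole.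

**Where it stops working.** Lemma 2 requires that filling $Z$ back in destroys every $M_1$-minor. But then $0$ and $e_1$ are still holes. The $s$-face $\{S:S_i=0\text{ for }i\notin J\}$ with $J\subseteq\{2,\dots,m\}$, $|J|=s$, contains $0$ but not $e_1$. Its members are $[\alpha_{|g|\bmod 2},g]$ for $g\in\{0,1\}^J$, $g\ne0$, while those of $M_1$ are $[\alpha_{|g|\bmod2},1+g]$, $g\neq0$. Exchanging $x_i$ and $y_i$ on every leg carries one to the other. So $M_1$ is still a minor.

**The repair.** The corner $0$ contributes at most two holes. So we make $M_1$ have *three*, by permanent additional holes at two vertices $1+f_1$, $1+f_2$ near the corner $1$; without $Z$ that corner too is left with only two. Counting bases then separates $M_1$ from all other minors, provided we know that an $M_1$-minor can only come from a face. The next section proves this, with one harmless exception when $h=2$.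

## 6. Minors of $M(T)$ isomorphic to another $M(T_1)$

Let $N=M(T)/C\backslash D$. Each leg has a type CC, DD, CD, CW, DW or WW, recording where its two elements lie. Let $a,b,c,d$ be the numbers of legs of type CD, CW, DW, WW, and put $C_0=C\cap H$, $D_0=D\cap H$. If there are no CC or DD legs, then $a+b+c+d=m$, $|C|=|C_0|+a+b$, $|D|=|D_0|+a+c$, so
$$|C_0|=|C|-m+c+d,\qquad |D_0|=|D|-m+b+d. \tag{2}$$
The bases of $N$ are sets $B\setminus C$ with $p(B),z(B)\le1$. Hence:

- (i) If leg $i$ is CW with $W$-element $w$ and leg $j$ is WW, then $\{w\}\cup L_j$ is dependent in $N$ (otherwise $p\ge2$).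
- (ii) If leg $i$ is DW with $W$-element $w$ and leg $j$ is WW, then $\{w\}\cup L_j$ is codependent in $N$ (a basis avoiding it would have $z\ge2$).
- (iii) The union of two WW legs is dependent and codependent.
- (iv) If $Q\subseteq W$, $|Q|=r(N)$ and $C\cup Q\in T$, then $Q$ is dependent in $N$.

**Lemma 3.** If $N$ is simple and cosimple and $|W|\ge h+2$, there are no CC or DD legs, and $b,c\le1$.

*Proof.* Two CW legs with $W$-elements $w,w'$ would make $\{w,w'\}$ dependent ($p\ge2$); two DW legs would make $\{w,w'\}$ codependent ($z\ge2$). So $b,c\le1$.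

Suppose leg $i$ is CC. Each basis $B\supseteq C$ of $M(T)$ has $L_i$ as its only full leg. So no other leg is CC; a CW leg would give a loop of $N$; a WW leg would be a dependent pair of $N$. So only DW legs contribute to $W\setminus H$, and $|W|\le h+c\le h+1$, a contradiction. Suppose leg $i$ is DD. Each basis avoiding $D$ has $L_i$ as its only missed leg. So no other leg is DD; a DW leg would give a coloop; a WW leg would be a codependent pair. So only CW legs contribute to $W\setminus H$, and $|W|\le h+b\le h+1$, a contradiction. $\square$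

**Lemma 4.** Let $s\ge h+8$, $m\ge s$, let $T_1$ be admissible for $s$ legs and $T$ for $m$ legs (same $\rho,H$), and let $N=M(T)/C\backslash D\cong M(T_1)$. Then either

(1) $N$ is an $s$-face minor, or

(2) $h=2$ and $C\cup D$ is the union of $H$ and $m-s-1$ legs, each of these sets having one element in $C$ and one in $D$.

In both cases $N$ has exactly $f-|T_N|$ bases, where $T_N=\{B\in T:C\subseteq B,\ B\cap D=\emptyset\}$ and $f$ is the number of bases of $M(\emptyset)$ with $s$ legs.

*Proof.* **Step 1: counting types.** This step shows that almost all surviving legs are WW. Comparing ranks and nullities, $|C|=|D|=m-s$, and $|W|=h+2s\ge h+2$. As $s\ge4$, $M(T_1)$ is simple and cosimple, so Lemma 3 applies, and (2) gives $|C_0|=c+d-s$, $|D_0|=b+d-s$. As $c\le1$, $d\ge s-1$.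

**Step 2: $b=c=0$.** If $b=1$, by (i) the dependent 3-sets of $N$ cover at least $2d+1\ge2s-1>h$ elements. But by (S1) all dependent 3-sets of $M(T_1)$ lie in $H$, so they cover at most $h$ elements, a contradiction. If $c=1$, the same argument with (ii) and (S3) gives a contradiction. So $b=c=0$ and $d=s+\delta$ with $\delta=|C_0|=|D_0|\ge0$.

**Step 3: $\delta\geq 1$ forces $h=2$.** If $\delta=0$, all legs are CD or WW, no element of $H$ is used, and (1) holds. Let $\delta\ge1$ and suppose $h\ge3$. As $\rho+\rho^*=h+2\ge5$, one of $\rho,\rho^*$ is at least 3. We may assume $\rho\ge3$: otherwise pass to $N^*=M(T)^*/D\backslash C\cong M(T_1)^*$, which has the same WW legs. Let $q_1,\dots,q_d$ be the images in $M(T_1)$ of the WW legs. They are disjoint pairs whose pairwise unions are dependent 4-sets, by (iii). As $2d>h$, some pair, say $q_1$, is not inside $H$. By (S2), each $q_1\cup q_i$ is then a union of two legs of $M(T_1)$. So all $q_i$ lie in the union of the $s$ legs, and $2d\le2s$, contradicting $d=s+\delta$. Hence $h=2$, and since $C_0,D_0$ are disjoint subsets of $H$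 we get $\delta=1$, $d=s+1$, $a=m-s-1$; this is (2).

**Step 4: counting bases.** In case (1), $N=M(T')$ with $|T'|=|T_N|$, by the description of face minors. In case (2), $\rho=2$ and $R=m+1$. The bases of $N$ correspond to the sets $C\cup B'\in\mathcal B\setminus T$ with $B'$ inside the $s+1$ WW legs and $|B'|=(m+1)-(m-s)=s+1$. Here $B'$ has as many elements as there are WW legs, and the CD legs are neither full nor missed, so $p=z$ for $C\cup B'$. Hence the number of these sets in $\mathcal B$ is the number of $(s+1)$-subsets of $s+1$ disjoint pairs that contain at most one full pair. We show that this number is $f$. In $M(\emptyset)$ with $s$ legs and $h=\rho=2$, regard $H$ as one more pair. An $(s+1)$-set with $p,z\le1$ has $|B\cap H|=1+z-p$, so $H\subseteq B$ only if $p=0$; hence at most one of the $s+1$ pairs is full. Conversely, in an $(s+1)$-set the numbers of full and missed pairs among the $s+1$ pairs agree, so at most one full pair forces $p,z\le1$. The sets among these that are not bases are those in $T$, and they correspond to $T_N$. $\square$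

For the next two sections put
$$s=h+8,\qquad f_1=e_1+e_2+e_3+e_4,\qquad f_2=e_5+e_6+e_7+e_8,$$
and let $m\ge s+8$ be arbitrarily large, even in Section 7 and divisible by 3 in Section 8. As $h\ge2$, $s\ge10$ and $m\ge18$. The distances from $0$ to $1,1+f_1,1+f_2$ are $m,m-4,m-4$, and from $e_1$ they are $m-1,m-3,m-5$. So points of $\{0,e_1\}$ and $\{1,1+f_1,1+f_2\}$ are at distance at least $m-5>s+1$, and
$$\text{a face of dimension at most } s+1 \text{ cannot meet both } \{0,e_1\}\text{ and }\{1,1+f_1,1+f_2\}. \tag{3}$$

For Theorem 1, duality lets us assume $r=2$ (Section 7) or $r,n-r\ge3$ (Section 8): if $n-r=2$ we pass to $U_{2,n}$.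

## 7. $U_{2,n}$ with $n\ge5$: the parity pattern

Take $\rho=2$, $h=n-3\ge2$, distinct $\alpha_0,\alpha_1\in H$, and
$$T^c=\{[\alpha_{|S|\bmod2},S]:S\in\{0,1\}^m\},\qquad X=[\alpha_0,0],\qquad Z=[\alpha_0,1],$$
$$T^\circ=T^c\setminus\{[\alpha_1,e_1],[\alpha_0,1+f_1],[\alpha_0,1+f_2]\},\qquad M_m=M(T^\circ\setminus\{X,Z\}).$$
$T^c$ is admissible, and since $m$ is even, $X,Z\in T^\circ$ and $1+f_1$, $1+f_2$ are even vertices.

**Step 1: the matroid $M_1$.** We define it as a minor of $M_m$ and check that it does not depend on $m$. Contract $y_i$ and delete $x_i$ for all $i>s$. The face consists of the vertices that agree on the first $s$ coordinates with $1+g$, $g\in\{0,1\}^s$, and equal 1 elsewhere; their weight is $m-|g|\equiv|g|$ mod 2. It does not contain $0$ or $e_1$, and the holes in it are at $g\in\{0,f_1,f_2\}$. So $M_1=M(T_1)$ where $T_1$ consists of the sets $[\alpha_{|g|\bmod2},1+g]$, $g\in\{0,1\}^s\setminus\{0,f_1,f_2\}$. This is independent of $m$, and $|T_1|=2^s-3$, so $M_1$ has $f-(2^s-3)$ bases.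

**Step 2: $M_m$ has a $U_{2,n}$-minor.** Let $C=\{x_2,\dots,x_m\}$, $D=\{y_3,\dots,y_m\}$, so $W=H\cup\{x_1,y_1,y_2\}$ and $|W|=n$. Here $R=m+1$ and $R-|C|=2$. Let $Q\subseteq W$ be a 2-set. In $C\cup Q$ only legs 1 and 2 can be full, and not both, since that needs three elements of $Q$; only leg 1 can be missed. So $C\cup Q\in\mathcal B$. If $C\cup Q\in T^c$, then leg 2 is not full and leg 1 is met once, so $C\cup Q$ is $[\alpha_0,0]$ or $[\alpha_1,e_1]$; both are holes of $M_m$. So every 2-subset of $W$ is a basis of $M_m/C\backslash D$, which is $U_{2,n}$.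

**Step 3: $M(T^\circ\setminus\{X\})$ has no $M_1$-minor.** Here $Z$ is filled in and we count. The holes relative to $T^c$ are at $0,e_1,1+f_1,1+f_2$. By Lemma 4, an $M_1$-minor $N$ has $f-|T_N|$ bases. In case (1), $T_N$ corresponds to the members of $T$ at the $2^s$ vertices of an $s$-face, which by (3) contains at most 2 holes. In case (2), $H=\{\alpha_0,\alpha_1\}$ and $C\cap H=\{\alpha_\varepsilon\}$ for some $\varepsilon$, and $T_N$ corresponds to the members at the $2^s$ vertices of parity $\varepsilon$ in an $(s+1)$-face; again at most 2 are holes. So $|T_N|\ge2^s-2>|T_1|$, and $N$ has fewer bases than $M_1$, a contradiction.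

**Step 4: $M(T)$ with $T=T^\circ\setminus\{Z\}$ has no $U_{2,n}$-minor.** Here $X$ is filled in. The holes are at $e_1,1,1+f_1,1+f_2$, pairwise at distance at least 4. Suppose $N=M(T)/C\backslash D\cong U_{2,n}$. Its circuits have 3 elements and its cocircuits $n-1\ge4$, and $|W|=n=h+3$, so Lemma 3 applies. Here $|C|=R-2=m-1$ and $|D|=h+2m-n-(m-1)=m-2$, so (2) gives
$$|C_0|=c+d-1,\qquad |D_0|=b+d-2\ge0 .$$
As $b\le1$, $d\ge1$. A codependent 3-set is impossible, so $c=0$ by (ii).

*Case $d=1$.* Then $b=1$ and $C_0=D_0=\emptyset$. All legs except the WW leg $L_j$ are CD or CW, so $C$ consists of one element from each leg other than $L_j$. There are two adjacent vertices $S$ with $L(S)\setminus L_j=C$. At least one of them is not a hole, so $[\alpha,S]\in T$ for some $\alpha\in H\subseteq W$. By (iv), $\{\alpha\}\cup(L(S)\cap L_j)$ is a dependent pair of $N$, a contradiction.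

*Case $d\ge2$.* By (iii) there is a codependent 4-set, so $n-1\le4$; thus $n=5$, $h=2$, $H=\{\alpha_0,\alpha_1\}$. From
$$|W\cap H|=2-(d-1)-(b+d-2)=5-b-2d\ge0$$
we get $d=2$, so $C_0=\{\alpha_\varepsilon\}$ for some $\varepsilon$. The non-WW legs are CD or CW, so $C\setminus H$ has one element of each, and the $S$ with $C\setminus H\subseteq L(S)$ form a 2-face. Its two vertices of parity $\varepsilon$ are at distance 2, so one of them, $S$, is not a hole, and $[\alpha_\varepsilon,S]\in T$. Now $[\alpha_\varepsilon,S]=C\cup(L(S)\cap W)$, where $L(S)\cap W$ has one element from each of the two WW legs. By (iv) it is a dependent pair of $N$, a contradiction.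

**Step 5: applying Lemma 2.** With $T^\circ\setminus\{X,Z\}$ in the role of $T$, Steps 1–4 verify the hypotheses. So $M_1$ and $U_{2,n}$ have an intertwine with at least $2m$ elements, for arbitrarily large $m$ and fixed $M_1$; hence infinitely many.

## 8. $U_{r,n}$ with $r,n-r\ge3$: three matchings of four points

Take $\rho=r$, $h=n-2$. Then $h\ge4$ and $\rho\le h$. Choose four elements $1,2,3,4$ of $H$ and $G\subseteq H\setminus\{1,2,3,4\}$ with $|G|=r-3$, possible since $r-3\le n-6=h-4$. Write $Gij=G\cup\{i,j\}$ and
$$\mathcal A_0=\{G12,G34\},\quad\mathcal A_1=\{G13,G24\},\quad\mathcal A_2=\{G14,G23\},\qquad\chi(S)=|S|\bmod3 .$$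
Let $T^c=\{[A,S]:A\in\mathcal A_{\chi(S)}\}$. It is admissible: the two members of a class meet in $r-3\ne\rho-2$ elements, and adjacent vertices have different $\chi$, hence disjoint classes. Since $3\mid m$, $\chi(0)=\chi(1)=0$ and $\chi(1+f_i)\equiv m-4\equiv2$. Put $X=[G12,0]$, $Z=[G12,1]$,
$$T^\circ=T^c\setminus\{[G34,0],[G14,1+f_1],[G14,1+f_2]\},\qquad M_m=M(T^\circ\setminus\{X,Z\}).$$

**Step 1: the matroid $M_1$.** Again contract $y_i$ and delete $x_i$ for $i>s$. On this face the vertex given by $1+g$ has $\chi\equiv m-|g|\equiv-|g|$, so the resulting $M_1=M(T_1)$ is independent of $m$. It has three holes, one each at $g=0,f_1,f_2$. So $|T_1|=2\cdot2^s-3$.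

**Step 2: $M_m$ has a $U_{r,n}$-minor.** Let $C=\{x_1,x_3,\dots,x_m\}$, $D=\{y_2,\dots,y_m\}$, so $W=H\cup\{y_1,x_2\}$, $|W|=n$, $R-|C|=r$. For an $r$-set $Q\subseteq W$, in $C\cup Q$ only leg 1 can be full and only leg 2 can be missed. So $C\cup Q\in\mathcal B$. If it is in $T^c$, then $y_1\notin Q\ni x_2$, so it is $[A,0]$ with $A\in\mathcal A_0$; both of these, $X$ and $[G34,0]$, are holes of $M_m$. So $M_m/C\backslash D\cong U_{r,n}$.

**Step 3: $M(T^\circ\setminus\{X\})$ has no $M_1$-minor.** As $h\ge4$, Lemma 4 says that such a minor is an $s$-face minor with $f-|T_N|$ bases. By (3), an $s$-face misses at most two members of $T^c$: the two at $0$, or one each at $1+f_1$ and $1+f_2$. So $|T_N|\ge2^{s+1}-2>|T_1|$, a contradiction.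

**Step 4: $M(T)$ with $T=T^\circ\setminus\{Z\}$ has no $U_{r,n}$-minor.** Only one set is missing at each of $0,1,1+f_1,1+f_2$. So for every $S$ some $[A,S]\in T$. Call these four vertices *modified*; they are pairwise at distance at least 4, and every other $S$ carries both members of its class. Suppose $N=M(T)/C\backslash D\cong U_{r,n}$. Its circuits have $r+1\ge4$ elements and its cocircuits $n-r+1\ge4$, and $|W|=h+2$, so Lemma 3 applies. Here $|C|=|D|=m-1$, so (2) gives
$$|C_0|=c+d-1,\qquad|D_0|=b+d-1 .$$
If $d\ge1$, then $b=0$ by (i) and $c=0$ by (ii), as $N$ has no dependent or codependent 3-sets. If $d=0$, then $b,c\geq 1$, so $b=c=1$.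

*Case $d=0$.* $C_0=D_0=\emptyset$, and $C$ has one element of each leg except the DW leg, whose $W$-element we call $w$. Let $S$ be the vertex with $L(S)=C\cup\{w\}$ and take $[A,S]\in T$. By (iv), $A\cup\{w\}\subseteq W$ is a dependent $r$-set of $N$, a contradiction.

*Case $d=1$.* $C_0=D_0=\emptyset$, and all legs but one are CD. Choose $S$ with $C\subseteq L(S)$ and $[A,S]\in T$. By (iv), $A\cup(L(S)\cap W)$ is a dependent $r$-set, a contradiction.

*Case $d\ge2$.* By (iii), $r+1\le4$ and $n-r+1\le4$, so $r=3$, $n=6$, $H=\{1,2,3,4\}$, $G=\emptyset$. As $C_0,D_0$ are disjoint subsets of $H$ of size $d-1$, we have $d\le3$. All non-WW legs are CD, so the $S$ with $C\setminus H\subseteq L(S)$ form a $d$-face $\Phi$, and $\Phi$ contains at most one modified vertex.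

- Let $d=2$, $C_0=\{c_0\}$, $D_0=\{e_0\}$. The weights on $\Phi$ are $w,w+1,w+1,w+2$ for some $w$, so all values of $\chi$ occur. Of the three pairs in $H$ containing $c_0$, two avoid $e_0$, and they lie in different classes, since each class is a perfect matching of $H$. Take for each of these two classes a vertex of $\Phi$ with that value of $\chi$; one of the two vertices, $S$, is unmodified, so $[A,S]\in T$ with $c_0\in A\not\ni e_0$. By (iv), $(A\setminus\{c_0\})\cup(L(S)\cap W)$ is a dependent 3-set of $N$, a contradiction.
- Let $d=3$. Then $|C_0|=2$, and $C_0\in\mathcal A_i$ for some $i$. The weights on $\Phi$ are $w$ (once), $w+1$ (three times), $w+2$ (three times), $w+3$ (once), so each value of $\chi$ occurs at least twice. So some unmodified $S\in\Phi$ has $\chi(S)=i$, and $[C_0,S]\in T$. By (iv), $L(S)\cap W$ is a dependent 3-set, a contradiction.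

Lemma 2 now gives intertwines of $M_1$ and $U_{r,n}$ with at least $2m$ elements, $m$ arbitrarily large. This proves Theorem 1. $\square$

## 9. Why the cube does not reach $U_{2,4}$

For $r=2$, $n=4$ the recipe of Section 7 would need $h=1<\rho$. The choice $\rho=r$, $h=n-2$ of Section 8 would give $\rho=h=2$. But then the hypotheses of Lemma 2 can never hold with $U=U_{2,4}$, as we now check.

Let $\rho=h=2$, $H=\{\alpha,\alpha'\}$, $m\ge3$, and suppose $[\alpha,S],[\alpha,S']\notin T$ for two adjacent vertices $S,S'$, differing in coordinate 1, say. Then $M(T)$ has a $U_{2,4}$-minor. Put $\alpha\in C$, $\alpha'\in D$; for $i\ge4$ put the element of $L(S)\cap L_i$ in $C$ and the other in $D$; put the element of $L(S)\cap L_2$ in $C$ and keep the other, $w_2$; keep the element $w_3$ of $L(S)\cap L_3$ and put the other in $D$. Then $|C|=m-1=R-2$ and $W=\{x_1,y_1,w_2,w_3\}$. For $Q\subseteq W$ with $|Q|=2$, the pair $(p,z)$ of $C\cup Q$ is $(1,1)$ for $Q=L_1$, for $Q=\{w_2,w_3\}$, and for $Q=\{w_2,l\}$ with $l\in L_1$; for $Q=\{w_3,l\}$ the set $C\cup Q$ is $[\alpha,S]$ or $[\alpha,S']$.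 So all six pairs are bases.

Now suppose $M(T\cup\{X\})$ has no $U_{2,4}$-minor, and $Z=[\alpha,1]\notin T\cup\{X\}$. By what we just showed, $[\alpha,1+e_1]\in T\cup\{X\}$. But then $T\cup\{X,Z\}$ contains two sets with the same $\alpha$ at adjacent vertices and is not admissible. So $U_{2,4}$ needs a different source. We use that $U_{2,4}$ is the obstruction to being binary.

## 10. A binary matroid with one circuit-hyperplane

From here on, letters are used afresh. All matrices are over $GF(2)$, and $|v|$ is the weight of a vector. We recall what we need about binary matroids.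

- (B1) Let $A$ be a matrix with rows indexed by $Y$ and columns by $X$, and $M=M[I\,|\,A]$ on $Y\sqcup X$, with row space $\mathcal C=\{(\beta,\beta A)\}$. Then $M^*$ has row space $\mathcal C^\perp=\{(A\eta,\eta)\}$. The circuits are the minimal supports of nonzero vectors of $\mathcal C^\perp$, the cocircuits those of $\mathcal C$, and $\mathcal C$ is spanned by the indicator vectors of cocircuits; so the matroid determines $\mathcal C$. The row space of $M/C\backslash D$ is $\{u|_W:u\in\mathcal C,\ u|_C=0\}$.
- (B2) Minors of binary matroids are binary, and $U_{2,4}$ is not binary.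
- (B3) The connectivity function is $\lambda_M(U)=r(U)+r(E\setminus U)-r(M)=r(U)+r^*(U)-|U|$, where $r^*(U)$ is the rank of $U$ in $M^*$. It is symmetric under complementation and the same for $M^*$. It does not increase under minors: by duality and symmetry consider deleting $e\in U$; if $e$ is a coloop, $r(U)$ and $r(M)$ both drop by 1, and otherwise $r(M)$ is unchanged. For $M[I|A]$, $\lambda(U)=\mathrm{rank}\,A[Y\cap U,X\setminus U]+\mathrm{rank}\,A[Y\setminus U,X\cap U]$, because $r(U)=|Y\cap U|+\mathrm{rank}\,A[Y\setminus U,X\cap U]$ and likewise for the complement. For example, in $U_{1,2}$ one element has $\lambda=1$.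

**Definition.** A *circuit-hyperplane* of $N$ is a set $X$ that is both a circuit and a hyperplane. *Relaxing* it means adding $X$ to the set of bases.

The result is a matroid. First, $X-x+y$ is a basis of $N$ for $x\in X$, $y\notin X$, since $X-x$ is independent and spans the hyperplane $X$. For exchange from $X$ towards a basis $B_2\ne X$, remove any $e\in X\setminus B_2$ and add any $f\in B_2\setminus X$. For exchange from a basis $B_1$ towards $X$, let $e\in B_1\setminus X$. If $B_1-e\subseteq X$, then $B_1-e+f=X$ for the unique $f\in X\setminus B_1$. Otherwise $X\not\subseteq\mathrm{cl}(B_1-e)$, since two nested hyperplanes are equal; any $f\in X\setminus\mathrm{cl}(B_1-e)$ works. For example, each of the four lines in the $M(K_4)$ of Section 1 is a circuit-hyperplane, and taking it out of $T$ relaxes it.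

The plan is this. We relax a circuit-hyperplane $X$ of a binary matroid. Then $U_{2,4}$-minors exist only because of $X$, and deleting an element of $X$, or contracting one outside $X$, destroys them all. We arrange that an $M_1$-minor requires deleting prescribed elements $X'\subseteq X$ and contracting prescribed elements $Y'$ outside $X$.

**The data.** Let $t_0=1200$ and $t_1=1204$, let $g$ be large, $|B|=|F|=g$, and $E_1=B\sqcup F$. Choose row vectors $q_1,q_0\in GF(2)^F$ with disjoint supports, each of size more than $t_1$, $|q_1|$ odd and $|q_0|$ even. Choose column vectors $p_1,p_0\in GF(2)^B$ with disjoint supports, each of size more than $t_1$, $|p_1|$ even and $|p_0|$ odd. (Sizes 1205 and 1206 will do.) For a $B\times F$ matrix $\Delta$ let $M_1=M[I\,|\,\Delta]$ on $E_1$, with $\mathcal C=\{(\beta,\beta\Delta)\}$ and $\mathcal C^\perp=\{(\Delta\eta,\eta)\}$. Put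
$$\mathcal Q=\{(\gamma,\gamma\Delta+\alpha):\alpha\in\langle q_0,q_1\rangle\},\qquad\mathcal Q^*=\{(\Delta\eta+\xi,\eta):\xi\in\langle p_0,p_1\rangle\}.$$
For a permutation $\pi$ of $E_1$ let $\mathcal C\circ\pi=\{v\circ\pi:v\in\mathcal C\}$. We want:

- (G0) $\Delta$ has zero row and column sums, and $\mathrm{rank}(\Delta+p_1q_0)=g-1$.
- (G1) If $\dim(\mathcal C\cap\mathcal C\circ\pi)\ge g-6$, then $\pi$ moves at most $t_0$ elements.
- (G2) Vectors of $\mathcal Q$ arising from $(\gamma,\alpha)\ne(0,0)$, and vectors of $\mathcal Q^*$ arising from $(\eta,\xi)\neq(0,0)$, have weight more than $t_1$.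
- (G3) $\lambda_{M_1}(A)\ge5$ whenever $|A|,|E_1\setminus A|\ge5$.

**Lemma 5.** For all large $g$ there is a $\Delta$ satisfying (G0)–(G3).

The proof, by counting, is in Section 13. Fix such a $\Delta$ (and $g$). By (G2) with $\alpha=0$ and $\xi=0$, nonzero vectors of $\mathcal C$ and $\mathcal C^\perp$ have weight more than $t_1$, so $M_1$ is simple and cosimple.

**The matrices.** Let $k\ge4$, $k\equiv0\pmod4$, $Y'=\{y_1,\dots,y_k\}$, $X'=\{x_1,\dots,x_k\}$, $Y=Y'\cup B$, $X=X'\cup F$, and $N_k=M[I\,|\,A_k]$ with rows $Y$, columns $X$ and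
$$A_k=\begin{pmatrix}L&Q\\P&\Delta\end{pmatrix},\qquad L_{ab}=1\iff b\le a,$$
where row $a$ of $Q$ is $q_{a\bmod2}$ and column $b$ of $P$ is $p_{b\bmod 2}$. So $L$ is the full lower triangular matrix, and $(L^{-1})_{ba}=1$ iff $b=a$ or $b=a+1$. For $k=4$,
$$L=\begin{pmatrix}1&0&0&0\\1&1&0&0\\1&1&1&0\\1&1&1&1\end{pmatrix},\qquad L^{-1}=\begin{pmatrix}1&0&0&0\\1&1&0&0\\0&1&1&0\\0&0&1&1\end{pmatrix}.$$

The simpler choice, all rows of $Q$ equal to one vector $q$, cannot work: we want all row sums of $A_k$ to be 0, but rows $y_1$ and $y_2$ would have sums $1+|q|$ and $2+|q|$. This is why the border alternates.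

**Lemma 6.** $X$ is a circuit-hyperplane of $N_k$, and $r(N_k)=k+g$.

*Proof.* **Step 1: all row and column sums of $A_k$ vanish.** Row $y_a$ has sum $a+|q_{a\bmod2}|\equiv0$. Column $x_b$ has sum $k-b+1+|p_{b\bmod2}|\equiv0$, because $k$ is even, $|p_1|$ is even and $|p_0|$ is odd. The rows in $B$ have sums given by $\frac k2(p_0+p_1)+\Delta\mathbf 1=0$, as $\frac k2$ is even, and the columns in $F$ by $\frac k2(q_0+q_1)+\mathbf 1^T\Delta=0$.

**Step 2: $\mathrm{rank}\,A_k=k+g-1$.** This shows that the relation in Step 1 is the only one. With indices of $p,q$ read mod 2,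
$$PL^{-1}Q=\sum_{a=1}^kp_aq_a+\sum_{a=1}^{k-1}p_{a+1}q_a .$$
The first sum is $\frac k2(p_0q_0+p_1q_1)=0$. In the second, the $\frac k2$ odd values of $a$ give $\frac k2p_0q_1=0$, and the $\frac k2-1$ even values give $(\frac k2-1)p_1q_0=p_1q_0$. So $\mathrm{rank}\,A_k=k+\mathrm{rank}(\Delta+p_1q_0)=k+g-1$ by (G0).

**Step 3: conclusion.** The $k+g$ columns of $A_k$ have the all-ones relation as their only nontrivial relation, so $X$ is a circuit, of rank $k+g-1=r(N_k)-1$. The same holds for rows, and $N_k^*=M[A_k^T\,|\,I]$, so $Y$ is a cocircuit and $X=E\setminus Y$ is a hyperplane. $\square$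

Let $M_k$ be obtained from $N_k$ by relaxing $X$. All sets $X-x+y$ ($x\in X,y\in Y$) are bases of both matroids, so neither has loops or coloops.

**Lemma 7.** $M_k$ has a $U_{2,4}$-minor.

*Proof.* Fix $x_0\in X$, $y\in Y$, and represent $N_k$ over the basis $X-x_0+y$. For $y'\in Y-y$ the $y$-entry of column $y'$ is 1, because $X-x_0+y'$ is a basis. If for every $y'$ all other entries were 0, all elements of $Y$ would be parallel; but $Y$ is a basis with at least 2 elements. So for some $y'\in Y-y$ and $x\in X-x_0$ the $x$-entry of column $y'$ is 1, and $(X\setminus\{x,x_0\})\cup\{y,y'\}$ is a basis of $N_k$. In $M_k$ contract $X\setminus\{x,x_0\}$ and delete $Y\setminus\{y,y'\}$. The pair $\{x,x_0\}$ is a basis because $X$ is a basis of $M_k$; the pair $\{y,y'\}$ by the choice of $x,y'$; the four mixed pairs because all $X-x''+y''$ are bases. So the minor is $U_{2,4}$. $\square$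

## 11. Theorem 3 from the uniqueness of the $M_1$-minor

**Proposition 8.** If $N_k/C\backslash D\cong M_1$ (with $C$ independent, $D$ coindependent), then $C=Y'$ and $D=X'$.

Before proving it, we deduce Theorem 3.

**Step 1: $M_k$ has both minors.** It has $U_{2,4}$ by Lemma 7. As $X\not\supseteq Y'$, the bases containing $Y'$ and avoiding $X'$ are the same in $M_k$ and $N_k$, so $M_k/Y'\backslash X'=N_k/Y'\backslash X'=M[I\,|\,\Delta]=M_1$.

**Step 2: one direction destroys $U_{2,4}$.** For $e\in X'$, $M_k\backslash e=N_k\backslash e$, and for $e\in Y'$, $M_k/e=N_k/e$, since in both cases $X$ is not among the bases kept. These matroids are binary, so they have no $U_{2,4}$-minor.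

**Step 3: the other direction destroys $M_1$.** Suppose $e\in X'$ and $M_k/e$ has an $M_1$-minor, or $e\in Y'$ and $M_k\backslash e$ has one. As $e$ is neither a loop nor a coloop, adding $e$ to the contracted (resp. deleted) set gives $M_k/C\backslash D\cong M_1$ with $C$ independent, $D$ coindependent, and $e\in C\cap X'$, resp. $e\in D\cap Y'$. By rank and nullity, $|C|=|D|=k$.

Suppose first that $C\not\subseteq X$ or $D\not\subseteq Y$. Then $X$ is not among the bases of $M_k$ that contain $C$ and avoid $D$, so these are the same in $N_k$, and $N_k/C\backslash D\cong M_1$. By Proposition 8, $C=Y'$ and $D=X'$, contradicting the choice of $e$.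

Suppose now that $C\subseteq X$ and $D\subseteq Y$. Then $X_W=X\setminus C$ and $Y_W=Y\setminus D$ have $g$ elements each. In the minor, $X_W$ and all $X_W-x+y$ with $x\in X_W$, $y\in Y_W$ are bases, so the fundamental circuit of each $y\in Y_W$ is $X_W\cup y$. As $M_1$ is binary, over the basis $X_W$ every $y\in Y_W$ is the all-ones column, so any two elements of $Y_W$ are parallel. This contradicts that $M_1$ is simple.

**Step 4: conclusion.** By Steps 2 and 3, every minor of $M_k$ with both minors contains $X'\cup Y'$. A minimal one is an intertwine of $M_1$ and $U_{2,4}$ with at least $2k$ elements. As $M_1$ is fixed and $k\equiv0\pmod4$ is arbitrary, there are infinitely many. So Theorem 3 follows from Lemma 5 and Proposition 8.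

## 12. Uniqueness of the $M_1$-minor of $N_k$

Let $\psi:E_1\to W$ be an isomorphism from $M_1$ to $N_k/C\backslash D$. Then $|C|=|D|=k$ and $|W|=2g$. Let $\Gamma=X'\cup Y'$. With coordinates ordered $(Y';B;X';F)$, the row space of $N_k$ and its orthogonal complement are
$$\mathcal N=\{(\alpha;\ \beta;\ \alpha L+\beta P;\ \alpha Q+\beta\Delta)\},\qquad \mathcal N^\perp=\{(L\gamma+Q\eta;\ P\gamma+\Delta\eta;\ \gamma;\ \eta)\}.$$
By (B1), $v\in\mathcal C$ iff $v\circ\psi^{-1}\in\mathcal C_W:=\{u|_W:u\in\mathcal N,\ u|_C=0\}$, and $v\in\mathcal C^\perp$ iff $v\circ\psi^{-1}\in\{u|_W:u\in\mathcal N^\perp,\ u|_D=0\}$.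

**Step 1: $|W\cap\Gamma|\le4$.** We use that $\Gamma$ is a path of low connectivity, while $M_1$ is highly connected. Let $U$ be an initial segment of $x_1,y_1,x_2,y_2,\dots,x_k,y_k$. By (B3),
$$\lambda_{N_k}(U)=\mathrm{rank}\,A_k[Y\cap U,X\setminus U]+\mathrm{rank}\,A_k[Y\setminus U,X\cap U].$$
In the first block, $y_a\in U$ and $x_b\notin U$ force $b>a$, so the $L$-part is 0 and the rest consists of rows of $Q$: rank at most 2. In the second block, $y_a\notin U$ and $x_b\in U$ force $b\le a$, so the $L$-part is all ones and there are at most two distinct columns: rank at most 2. So $\lambda_{N_k}(U)\le4$, and by (B3) $\lambda_{M_1}(\psi^{-1}(W\cap U))\le4$. If $|W\cap\Gamma|\ge5$, choose $U$ with $|W\cap U|=5$; the complement in $W$ has $2g-5\ge5$ elements, contradicting (G3).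

Let $V=E_1\setminus W$. Since $|W|=|E_1|$, $|V|=|W\cap\Gamma|\le4$.

**Step 2: $\psi$ is nearly the identity.** We find a large space that $\psi$ must preserve and apply (G1). Let $\pi$ be a permutation of $E_1$ with $\pi(e)=\psi(e)$ when $\psi(e)\in E_1$, the remaining $|W\cap\Gamma|=|V|$ elements being mapped bijectively to $V$. Let
$$\mathcal S=\{v=(\beta,\beta\Delta):\ \beta p_0=\beta p_1=0,\ v|_V=0\},\qquad\dim\mathcal S\ge g-2-4=g-6 .$$
For $v\in\mathcal S$ let $u$ be the extension of $v$ by 0 on $\Gamma$. Then $u\in\mathcal N$ (take $\alpha=0$ and note $\beta P=0$). As $C\subseteq\Gamma\cup V$, $u|_C=0$. So $(u|_W)\circ\psi\in\mathcal C$. This vector equals $v\circ\pi$: if $\psi(e)\in E_1$, both values at $e$ are $v(\psi(e))$; if $\psi(e)\in\Gamma$, both are 0, since $u|_\Gamma=0$ and $\pi(e)\in V$. Hence $\mathcal S\circ\pi\subseteq\mathcal C\cap\mathcal C\circ\pi$, and by (G1) $\pi$ moves at most $t_0$ elements. Let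
$$J=\{e\in E_1:\psi(e)=e\},\qquad Z=E_1\setminus J .$$
An element of $Z$ is moved by $\pi$, or is one of the at most 4 elements with $\psi(e)\in\Gamma$. So $|Z|\le t_0+4=t_1$. Moreover $J\subseteq W$ and $W\cap\Gamma\subseteq W\setminus J=\psi(Z)$.

Put
$$\mathcal A=\{a:y_a\in D\}\subseteq\mathcal A'=\{a:y_a\in D\cup W\},\qquad\mathcal R'=\{b:x_b\in C\}\subseteq\mathcal R=\{b:x_b\in C\cup W\}.$$

**Step 3: a condition from the row space.** We show:
$$\text{there is a vector } \alpha, \text{ zero outside }\mathcal A,\text{ with }(\alpha L)_b=1\text{ for all }b\in\mathcal R. \tag{4}$$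

First, there is $\beta'$ with $v=(\beta',\beta'\Delta)$ vanishing on $Z$ and $\beta'p_1=\beta'p_0=1$. In fact $(\beta'p_1,\beta'p_0)$ takes all values in $GF(2)^2$ on the space of $\beta'$ with $v|_Z=0$. Otherwise some nontrivial combination $\xi$ of $p_0,p_1$, nonzero since $p_0,p_1$ are independent, satisfies $\beta'\xi=0$ for all these $\beta'$. Then $\xi$ is in the span of the columns of $[I\,|\,\Delta]$ indexed by $Z$: $\xi=\zeta+\Delta\eta$ with $\zeta$ supported in $Z\cap B$ and $\eta$ in $Z\cap F$. So $(\Delta\eta+\xi,\eta)=(\zeta,\eta)\in\mathcal Q^*$ has weight at most $|Z|\le t_1$ and $\xi\ne0$, contrary to (G2).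

Take such a $v$. The vector $v\circ\psi^{-1}\in\mathcal C_W$ equals $v$ on $J$ and 0 on $W\setminus J=\psi(Z)$. So there is $u=(\alpha;\beta;\alpha L+\beta P;\alpha Q+\beta\Delta)\in\mathcal N$ with $u|_C=0$, $u|_{W\setminus J}=0$, $u|_J=v|_J$. Now
$$u|_{E_1}-v=(\beta-\beta',\ (\beta-\beta')\Delta+\alpha Q)\in\mathcal Q$$
is supported in $Z$, so by (G2) $\beta=\beta'$ (and $\alpha Q=0$). The $y_a$-coordinate of $u$ is $\alpha_a$, and $u$ vanishes on $C$ and on $W\cap\Gamma$, so $\alpha$ vanishes outside $\mathcal A$. The $x_b$-coordinate is $(\alpha L)_b+\beta p_{b\bmod2}=(\alpha L)_b+1$, and it is 0 for $b\in\mathcal R$. This is (4).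

**Step 4: a condition from the orthogonal space.** We show:
$$\text{there is a vector }\gamma,\text{ zero outside }\mathcal R',\text{ with }\sum_b\gamma_b=0\text{ and }(L\gamma)_a=1\text{ for all }a\in\mathcal A'. \tag{5}$$

First, there is $\eta'$ with $v=(\Delta\eta',\eta')$ vanishing on $Z$ and $q_1\eta'=q_0\eta'=1$. Again $(q_1\eta',q_0\eta')$ takes all values. Otherwise some nonzero $\alpha\in\langle q_0,q_1\rangle$ is a combination of the rows indexed by $Z$ of the matrix $\binom{\Delta}{I}$: $\alpha=\gamma_0\Delta+\zeta$ with $\gamma_0$ supported in $Z\cap B$ and $\zeta$ in $Z\cap F$. Then $(\gamma_0,\gamma_0\Delta+\alpha)=(\gamma_0,\zeta)\in\mathcal Q$ is supported in $Z$ with $\alpha\ne0$, contrary to (G2).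

Take such a $v\in\mathcal C^\perp$. As in Step 3 there is $u=(L\gamma+Q\eta;P\gamma+\Delta\eta;\gamma;\eta)\in\mathcal N^\perp$ with $u|_D=0$, $u|_{W\setminus J}=0$, $u|_J=v|_J$. Then
$$u|_{E_1}-v=(\Delta(\eta-\eta')+P\gamma,\ \eta-\eta')\in\mathcal Q^*$$
is supported in $Z$, so by (G2) $\eta=\eta'$ and $P\gamma=0$. As $p_0,p_1$ are independent, $\gamma$ has even sum over the odd indices and over the even indices, so $\sum_b\gamma_b=0$. The $x_b$-coordinate of $u$ is $\gamma_b$, and $u$ vanishes on $D$ and on $W\cap\Gamma$, so $\gamma$ vanishes outside $\mathcal R'$. The $y_a$-coordinate is $(L\gamma)_a+q_{a\bmod2}\,\eta=(L\gamma)_a+1$, and it is 0 for $a\in\mathcal A'$. This is (5).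

**Step 5: the triangular matrix decides.** We show $\mathcal A'=\mathcal R=\emptyset$. Suppose $\mathcal A'\ne\emptyset$ and let $a^*=\max\mathcal A'$. Let $b\in\mathcal R'$. Then $b\in\mathcal R$, and by (4) $1=(\alpha L)_b=\sum_{a\ge b}\alpha_a$, so some $a\in\mathcal A\subseteq\mathcal A'$ has $a\ge b$; hence $b\le a^*$. So all of $\mathcal R'$, which contains the support of $\gamma$, lies in $\{1,\dots,a^*\}$, and
$$(L\gamma)_{a^*}=\sum_{b\le a^*}\gamma_b=\sum_b\gamma_b=0,$$
contradicting (5). So $\mathcal A'=\emptyset$, which means $Y'\subseteq C$. Then $\mathcal A=\emptyset$, so $\alpha=0$ in (4), and (4) forces $\mathcal R=\emptyset$, which means $X'\subseteq D$. As $|C|=|D|=k$, we get $C=Y'$ and $D=X'$. This proves Proposition 8. $\square$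

## 13. Counting matrices: the existence of $\Delta$

It remains to prove Lemma 5. Let $\mathcal D$ be the set of $g\times g$ matrices with zero row and column sums. A $(g-1)\times(g-1)$ corner is arbitrary and determines the matrix, so $|\mathcal D|=2^{(g-1)^2}\ge2^{g^2-2g}$. Write $P_{\mathcal D}$ and $P_{\mathrm{all}}$ for probabilities when $\Delta$ is uniform in $\mathcal D$, resp. among all $g\times g$ matrices. For any event,
$$P_{\mathcal D}\le2^{2g}P_{\mathrm{all}}. \tag{6}$$
The number of $p\times q$ matrices of rank at most $k$ is at most $2^{k(p+q)}$, as each is a product of a $p\times k$ and a $k\times q$ matrix. We show that in $\mathcal D$ (G0) holds with probability more than $1/4$, and that each of (G1)–(G3) fails with probability $o(1)$ as $g\to\infty$ (for (G3): fails while (G2) holds). Then all hold together for some $\Delta$ when $g$ is large.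

**Step 1: (G0).** We show that it holds with probability more than $1/4$. Since $|q_0|$ and $|p_1|$ are even, $p_1q_0\in\mathcal D$, so $\Delta+p_1q_0$ is uniform in $\mathcal D$. Its rank is that of its corner, a uniform $(g-1)\times(g-1)$ matrix, because the last row and column are sums of the others. The corner is nonsingular with probability
$$\prod_{i=1}^{g-1}(1-2^{-i})\ \ge\ \tfrac12\cdot\tfrac34\cdot\Bigl(1-\sum_{i\ge3}2^{-i}\Bigr)=\tfrac9{32}>\tfrac14 .$$

**Step 2: (G2).** We show that short vectors in $\mathcal Q$ and $\mathcal Q^*$ are unlikely. If $\gamma=0$, then $\alpha\in\{q_0,q_1,q_0+q_1\}$ has weight more than $t_1$. If $|\gamma|>t_1$, there is nothing to show. Let $0<|\gamma|\le t_1<g$. Then $\gamma\Delta$ is uniform on the vectors of even weight: it has even weight as row sums vanish; and choosing $b$ in and $b'$ outside the support of $\gamma$, adding an even-weight vector $v$ to rows $b$ and $b'$ is a bijection of $\mathcal D$ that adds $v$ to $\gamma\Delta$. There are at most $(g+1)^{t_1}$ vectors of length $g$ and weight at most $t_1$, so $P_{\mathcal D}(|\gamma\Delta+\alpha|\le t_1)\le(g+1)^{t_1}2^{1-g}$.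 Summing over 4 choices of $\alpha$ and at most $(g+1)^{t_1}$ of $\gamma$ gives at most $4(g+1)^{2t_1}2^{1-g}\to0$. For $\mathcal Q^*$ transpose $\Delta$, with $p_0,p_1$ in the role of $q_0,q_1$.

**Step 3: (G3).** We show that small connectivity is unlikely, given (G2). Let $|A|=a$. By symmetry of $\lambda$ we may take $5\le a\le g$. If $a\le t_1$ and (G2) holds, then $A$ contains no circuit and no cocircuit, so $r(A)=r^*(A)=a$ and $\lambda(A)=a\ge5$. Let $a>t_1$, $i=|A\cap B|$, $j=|A\cap F|$. By (B3), $\lambda(A)$ is the sum of the ranks of the disjoint blocks $\Delta[A\cap B,F\setminus A]$ and $\Delta[B\setminus A,A\cap F]$. These have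
$$i(g-j)+(g-i)j=ga-2ij\ge ga-\tfrac{a^2}2\ge\tfrac{ga}2$$
entries in total. If $\lambda(A)\le4$, both blocks have rank at most 4, and the number of such pairs of blocks is at most $2^{4(i+g-j)}2^{4(g-i+j)}=2^{8g}$. So $P_{\mathrm{all}}(\lambda(A)\le4)\le2^{8g-ga/2}\le2^{8g-602g}$. Summing over at most $2^{2g}$ sets $A$ and using (6), the probability in $\mathcal D$ is at most $2^{2g}2^{2g}2^{8g-602g}\to0$.

**Step 4: (G1) as a rank condition.** We turn the hypothesis of (G1) into the statement that a matrix has rank at most 6. Let $G_b=e_b$ (the unit vector, $b\in B$) and $G_f=\Delta_{\cdot f}$ ($f\in F$) be the columns of $[I\,|\,\Delta]$. For $v=\beta[I\,|\,\Delta]$ we have $(v\circ\pi)(e)=\beta G_{\pi(e)}$. So $v\circ\pi\in\mathcal C$ iff it is orthogonal to $\mathcal C^\perp=\{(\Delta\eta,\eta)\}$, that is, iff $\beta\Phi=0$, where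
$$\Phi_{\cdot f}=G_{\pi(f)}+\sum_{b\in B}\Delta_{bf}\,G_{\pi(b)}\qquad(f\in F).$$
Hence $\dim(\mathcal C\cap\mathcal C\circ\pi)=g-\mathrm{rank}\,\Phi$, and the hypothesis of (G1) says $\mathrm{rank}\,\Phi\le6$.

Let $\Delta$ be uniform among all matrices and let $\pi$ move exactly $t>t_0$ elements. As many elements of $F$ have image in $B$ as elements of $B$ have image in $F$. So $t=n_1+n_2+2n_3$, where $n_1,n_2,n_3$ are the sizes of these three sets: the moved $f\in F$ with $\pi(f)\in F$; the moved $b\in B$ with $\pi(b)\in B$; the $b\in B$ with $\pi(b)\in F$. One of them has at least $t/4$ elements. Steps 5–7 treat the three possibilities and show in each that the hypothesis of (G1) has probability at most $2\cdot2^{12g-gt/40}$.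

**Step 5: the first set is large.** We find columns of $\Phi$ that are uniform. The graph on $F$ with edges $\{f,\pi(f)\}$, $f$ in the first set, has maximum degree at most 2, so it is 3-colorable. The largest part of the first set in one color class is a set $J$ with $J\cap\pi(J)=\emptyset$ and $\tau=|J|\ge t/12$. Expose all columns of $\Delta$ outside $\pi(J)$. For $f\in J$,
$$\Phi_{\cdot f}=\Delta_{\cdot\pi(f)}+\sum_b\Delta_{bf}\,G_{\pi(b)},$$
and the sum is exposed: $f\notin\pi(J)$, and $\pi(b)\notin\pi(J)$ since $b\notin J$. So the $g\times\tau$ matrix $\Phi[B,J]$ is uniform, and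
$$P_{\mathrm{all}}(\mathrm{rank}\,\Phi\le6)\le2^{6(g+\tau)-g\tau}\le2^{12g-gt/12}.$$

**Step 6: the second set is large.** We reduce to Step 5 by duality. If $\dim(\mathcal C\cap\mathcal C\circ\pi)\ge g-6$, then $\dim(\mathcal C+\mathcal C\circ\pi)\le g+6$, hence its orthogonal complement $\mathcal C^\perp\cap\mathcal C^\perp\circ\pi$ has dimension at least $g-6$. As $\mathcal C^\perp$ is the row space of $[\Delta^T\,|\,I]$, Step 5 applies to $\Delta^T$ with $B$ and $F$ exchanged.

**Step 7: the third set is large.** Here the randomness enters $\Phi$ through a product. Choose a subset $K$ of the third set with $\tau=|K|=\min(\lceil t/4\rceil,\lfloor g/4\rfloor)$. Since $t\le2g$ and $g\ge20$, $\tau\ge t/10$. Let $K'=\pi(K)\subseteq F$ and $K^c=B\setminus K$, and expose everything except $\Omega=\Delta[K^c,K']$. Let $f\in F\setminus K'$. Then $\pi(f)\notin K'$, as $f\notin K$; so $G_{\pi(f)}$ is exposed, and so are the entries $\Delta_{bf}$. For $b\in B\setminus K$, $\pi(b)\notin K'$ and $G_{\pi(b)}$ is exposed. For $b\in K$, the part of $G_{\pi(b)}$ in rows $K^c$ is a column of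 $\Omega$. So
$$\Phi[K^c,F\setminus K']=(\text{exposed})+\Omega\,\Psi,$$
where $\Psi=\Delta[K,F\setminus K']$, with rows relabeled by $\pi$, is exposed and is itself a uniform $\tau\times(g-\tau)$ matrix. As $\tau\le g/4$,
$$P_{\mathrm{all}}(\mathrm{rank}\,\Psi\le\tau/2)\le2^{\tau g/2-\tau(g-\tau)}\le2^{-\tau g/4}.$$
If $\ell=\mathrm{rank}\,\Psi>\tau/2$, then on $\ell$ independent columns of $\Psi$ the product $\Omega\Psi$ is a uniform $|K^c|\times\ell$ matrix, with $|K^c|=g-\tau\ge3g/4$. So the conditional probability of $\mathrm{rank}\,\Phi\le6$ is at most $2^{6(|K^c|+\ell)-|K^c|\ell}\le2^{12g-3g\tau/8}$. With $\tau\ge t/10$, both bounds are at most $2^{12g-gt/40}$.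

**Step 8: (G1) by the union bound.** In all cases $P_{\mathrm{all}}(\mathrm{rank}\,\Phi\le6)\le3\cdot2^{12g-gt/40}$. At most $(2g)^t$ permutations move exactly $t$ elements. For $t>1200$ we have $gt/80\ge15g$, so by (6) the probability in $\mathcal D$ that some $\pi$ moving exactly $t$ elements violates (G1) is at most
$$2^{2g}\cdot3\cdot2^{12g-gt/40}(2g)^t\le3\cdot2^{-g-t(g/80-\log_2(2g))}\le3\cdot2^{-g}$$
for $g$ large. Summing over $t\le2g$ gives at most $6g\,2^{-g}\to0$.

So for large $g$ some $\Delta\in\mathcal D$ satisfies (G0)–(G3). This proves Lemma 5, and with Section 11 it proves Theorem 3. Together with Theorems 1 and 2, the Main Theorem is proved. $\blacksquare$
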